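\title{Ultrareflexive subnormal operators whose minimal normal extensions are not cyclic}

\begin{abstract}
A subnormal operator is called ultrareflexive if each of its invariant subspaces is hyperinvariant. We disprove the conjecture that the minimal normal extension of an ultrareflexive subnormal operator is always cyclic: for every $n\in\{2,3,\dots,\infty\}$ there is an irreducible ultrareflexive subnormal operator whose minimal normal extension is multiplication by $z$ on the space of square integrable functions on the disc with values in an $n$-dimensional Hilbert space. The operator is multiplication by $z$ on a space of vector-valued analytic functions whose values are confined to prescribed lines on a sequence that is sparse for a Bergman space but too dense for bounded functions. In the positive direction, the spectral multiplicity of the minimal normal extension of $S$ is at most $n$ almost everywhere on the set where $S-\lambda$ is bounded below with cokernel of finite dimension $n$.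
\end{abstract}

\section{The question and the answer}

Hilbert spaces are complex, and $\mathcal H$ denotes a separable one. Invariant, hyperinvariant and reducing subspaces are understood to be closed. An operator $S\in B(\mathcal H)$ is \emph{subnormal} if it is the restriction of a normal operator on a larger Hilbert space to an invariant subspace. Its \emph{minimal normal extension} is a normal extension $N$ on a space $\mathcal K\supseteq\mathcal H$ such that no proper reducing subspace of $N$ contains $\mathcal H$; it is unique up to unitary equivalence. An operator $T$ is \emph{cyclic} if for some vector $\xi$ the vectors $p(T)\xi$, $p$ a polynomial, are dense, and \emph{star-cyclic} if some vector lies in no proper reducing subspace of $T$. The commutant of $T$ is written $\{T\}'$. A subspace is \emph{hyperinvariant} for $S$ if it is invariant under every operator in $\{S\}'$, and a subnormal operator $S$ is \emph{ultrareflexive} if every invariant subspace of $S$ is hyperinvariant.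

Ultrareflexivity is hostile to multiplicity. An operator of the form $S_0\oplus S_0$ on a nonzero space $\mathcal H_0\oplus\mathcal H_0$ is never ultrareflexive: the diagonal $\{(x,x)\}$ is invariant, but the projection $(x,y)\mapsto(x,0)$ commutes with $S_0\oplus S_0$ and moves it. It is also known that every ultrareflexive subnormal operator is star-cyclic. If $S$ is normal, so that $N=S$, this shows that $N$ is cyclic, because star-cyclic normal operators are cyclic \cite{Bram}. These facts make the following conjecture, posed in \cite{AS}, a natural guess.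

\begin{conjecture}
The minimal normal extension of an ultrareflexive subnormal operator is always cyclic.
\end{conjecture}

Star-cyclicity of $S$, however, concerns the reducing subspaces of $S$, while cyclicity of $N$ concerns those of $N$. If $S$ is irreducible, then every nonzero vector is star-cyclic for $S$, and this by itself says nothing about $N$. The conjecture fails in this gap.

\begin{theorem}\label{thm:main}
Let $n\in\{2,3,\dots\}\cup\{\infty\}$ and let $E$ be a separable Hilbert space with $\dim E=n$. There is an irreducible subnormal operator $S$ on a separable Hilbert space such that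
\begin{enumerate}
\item the minimal normal extension of $S$ is multiplication by $z$ on $L^2(\mathbb D,dA;E)$, which is not cyclic;
\item $\{S\}'=\{\varphi(S):\varphi\in H^\infty(\mathbb D)\}$, and every invariant subspace of $S$ is hyperinvariant, so $S$ is ultrareflexive.
\end{enumerate}
\end{theorem}

Here $\mathbb D$ is the open unit disc, $dA=dx\,dy/\pi$, and $\varphi(S)$ is the restriction of multiplication by $\varphi$ on $L^2(\mathbb D,dA;E)$ to the space on which $S$ acts. In particular the conjecture is false.

The second theorem shows that the multiplicity of $N$ is nevertheless controlled by $S$, and tells us where a counterexample has to be sought.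

\begin{theorem}\label{thm:bound}
Let $S$ be a subnormal operator on a separable Hilbert space with minimal normal extension $N$, let $n\ge0$ be a finite integer, and let
\[
\Omega_n=\{\lambda\in\mathbb C:\ S-\lambda\text{ is bounded below and }\dim\ker(S-\lambda)^*=n\}.
\]
Then the spectral multiplicity function of $N$ is $\le n$ almost everywhere on $\Omega_n$ with respect to the spectral measure of $N$. In particular, if the spectral measure of $N$ is carried by $\Omega_1$, then $N$ is cyclic. For finite $n\geq 2$, the operator $S$ constructed in the proof of Theorem~\ref{thm:main} attains the bound $n$.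
\end{theorem}

So in a counterexample the spectral measure of $N$ cannot be carried by $\Omega_1$. The natural candidates are multiplications by $z$ on spaces of $E$-valued analytic functions whose values at almost every point fill $E$; the problem is to make the commutant of such an operator scalar.

\section{Three lines in a plane}\label{sec:idea}

This section describes the idea; the proof begins in Section~\ref{sec:sep}. Let $n=2$, let $E=\mathbb C^2$ with basis $e_1,e_2$, and put $v_1=e_1$, $v_2=e_2$, $v_3=e_1+e_2$. The argument rests on a fact of linear algebra: \emph{a $2\times2$ matrix with eigenvectors $v_1,v_2,v_3$ is scalar.}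

Choose disjoint sets $Z_1,Z_2,Z_3\subset\mathbb D$, put $Z=Z_1\cup Z_2\cup Z_3$, and let $\mathcal H$ be the space of pairs $F=(f,g)$ in some Hilbert space of analytic functions with $F(z)\in\mathbb Cv_j$ for $z\in Z_j$; that is,
\[
g=0\text{ on }Z_1,\qquad f=0\text{ on }Z_2,\qquad f=g\text{ on }Z_3 .
\]
Let $S$ be multiplication by $z$ on $\mathcal H$. An operator $T\in\{S\}'$ will turn out to act, off $Z$, as multiplication by a matrix function $\Phi=(\varphi_{ab})$. Suppose for the moment that $\Phi$ is bounded and analytic on all of $\mathbb D$, and that for each $z\in Z_j$ some $F\in\mathcal H$ has $F(z)=v_j$. Since $TF\in\mathcal H$, we get $\Phi(z)v_j\in\mathbb Cv_j$ for $z\in Z_j$, which reads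
\[
\varphi_{21}=0\text{ on }Z_1,\qquad \varphi_{12}=0\text{ on }Z_2,\qquad \varphi_{11}+\varphi_{12}=\varphi_{21}+\varphi_{22}\text{ on }Z_3 .
\]
If $\sum_{z\in Z_j}(1-|z|)=\infty$ for each $j$, the Blaschke condition turns these three relations into identities on $\mathbb D$. Thus $\varphi_{12}=\varphi_{21}=0$ and $\varphi_{11}=\varphi_{22}$. So $T$ is multiplication by a scalar $\varphi\in H^\infty$, a limit of polynomials in $S$, and $T$ preserves every invariant subspace of $S$. The third line is needed: without $Z_3$, the operator $(f,g)\mapsto(f,0)$ commutes with $S$, and if $0\ne f$ vanishes on $Z_1\cup Z_2$, it carries $(f,f)$ out of the invariant subspace $\{(g,g)\in\mathcal H\}$.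

Two difficulties separate this sketch from a proof.

\emph{Size of $\mathcal H$.} We need many functions vanishing on $Z$, although each $Z_j$ violates the Blaschke condition. In the Hardy space this is impossible, since a function vanishing on $Z$ would be $0$. In Bergman spaces it is possible: if the points of $Z$ are hyperbolically far apart, then the normalized kernels at these points are nearly orthonormal, and this yields functions vanishing on $Z$ with good estimates (Section~\ref{sec:sep}).

\emph{Poles.} A priori, $\Phi$ need be neither bounded nor analytic near $Z$. Consider the single constraint $F(z_0)\in\mathbb Ce_1$, i.e.\ $g(z_0)=0$. The operator $(f,g)\mapsto(g/(z-z_0),0)$ is bounded, preserves the constraint and commutes with $S$, but its matrix has a pole at $z_0$. Here the column $\Phi e_1$ is harmless and the column $\Phi e_2$ is not. This is the general rule: at a point of $Z_j$ only the vector function $\Phi v_j$ is under control. We therefore place the $Z_j$ in disjoint regions $W_j$ touching the circle along arcs. In $W_j$ the function $\Phi v_j$ is analytic, and it is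 bounded there thanks to the interpolation estimates. A Blaschke argument \emph{inside} $W_j$ gives $\Phi v_j\in\mathbb Cv_j$ on $W_j\setminus Z$. The identity theorem then carries this relation to the connected set $\mathbb D\setminus Z$, past the points of the other $Z_i$, near which we have no control over $\Phi v_j$.

\section{Separated sequences in a weighted Bergman space}\label{sec:sep}

\subsection*{Notation}
Let $d\nu=3(1-|z|^2)^2dA$, a probability measure on $\mathbb D$. For a separable Hilbert space $E$ let $A^2(E)$ be the space of analytic $F:\mathbb D\to E$ with $\|F\|^2=\int\|F(z)\|^2d\nu(z)<\infty$, and $A^2=A^2(\mathbb C)$. Since $\|z^m\|^2=3\int_0^1s^m(1-s)^2ds=\frac{6}{(m+1)(m+2)(m+3)}$, the reproducing kernel of $A^2$ is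
\[
k_w(z)=(1-\bar wz)^{-4},\qquad \|k_w\|=(1-|w|^2)^{-2},\qquad \hat k_w=k_w/\|k_w\|.
\]
Applying $|f(\lambda)|=|\langle f,k_\lambda\rangle|\le\|k_\lambda\|\|f\|$ to $f=\langle F(\cdot),e\rangle$ for unit vectors $e\in E$, we get
\begin{equation}\label{eq:eval}
\|F(\lambda)\|\le(1-|\lambda|^2)^{-2}\|F\|\qquad(F\in A^2(E),\ \lambda\in\mathbb D).
\end{equation}
Hence $A^2(E)$ is closed in $L^2(\nu;E)$ and point evaluations are continuous. If $F\in A^2(E)$ and $F(\lambda)=0$, then $F/(z-\lambda)\in A^2(E)$: it is analytic, and $1/|z-\lambda|$ is bounded outside each neighborhood of $\lambda$.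

Let $\varphi_w(\zeta)=\frac{w-\zeta}{1-\bar w\zeta}$, an involution of $\mathbb D$ interchanging $0$ and $w$. Let $\rho(z,w)=|\varphi_w(z)|$, and let $\beta=\tanh^{-1}\rho$ be the hyperbolic metric, with open and closed balls $B(z,r)$ and $\bar B(z,r)$. Both $\beta$ and the measure $d\tau=(1-|z|^2)^{-2}dA$ are M\"obius invariant. Any two points have a hyperbolic midpoint. We use
\begin{equation}\label{eq:sech}
1-\rho(z,w)^2=\frac{(1-|z|^2)(1-|w|^2)}{|1-\bar wz|^2}=\operatorname{sech}^2\beta(z,w),\qquad 1-|z|^2=\operatorname{sech}^2\beta(z,0).
\end{equation}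
In particular $|\langle\hat k_z,\hat k_w\rangle|=\operatorname{sech}^4\beta(z,w)$. Every ball of radius $r$ has
\[
\tau(B(z,r))=\tau(B(0,r))=\int_0^{\tanh^2r}\frac{ds}{(1-s)^2}=\sinh^2r .
\]
Finally, $\cosh(x+h)\le e^{|h|}\cosh x$ gives
\begin{equation}\label{eq:move}
\operatorname{sech}\beta(z,w)\le e^{h}\operatorname{sech}\beta(z',w)\qquad\text{if }\beta(z,z')\le h .
\end{equation}
A set is \emph{$r$-separated} if distinct points of it are at $\beta$-distance at least $r$. For $r>0$ such a set is countable and has no accumulation point in $\mathbb D$, since the balls of radius $r/2$ about its points are disjoint and have equal $\tau$-measure, while $\tau$ is finite on compact sets.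

\subsection*{Almost orthogonality}
Throughout, $R=4$. The next lemma says that normalized kernels at $R$-separated points are nearly orthonormal.

\begin{lemma}\label{lem:gram}
If the points $w_j\in\mathbb D$ are distinct and $\{w_j\}$ is $R$-separated, then $\|\sum_jc_j\hat k_{w_j}\|^2\ge\frac12\sum_j|c_j|^2$ for all finitely supported $(c_j)$. Hence the squared distance from $\hat k_{w_j}$ to the closed span of the other $\hat k_{w_i}$ is at least $\frac12$.
\end{lemma}

\begin{proof}
Put $a_{ij}=|\langle\hat k_{w_i},\hat k_{w_j}\rangle|=\operatorname{sech}^4\beta(w_i,w_j)$ for $i\ne j$. Fix $j$. For $i\neq j$ and $z\in B(w_i,\frac12)$, \eqref{eq:move} gives $a_{ij}\le e^2\operatorname{sech}^4\beta(z,w_j)$; average this over the ball with respect to $\tau$. These balls are disjoint, lie in $\{\beta(z,w_j)\ge R-\frac12=\frac72\}$ and have measure $\sinh^2\frac12\ge\frac14$. Substituting $z=\varphi_{w_j}(\zeta)$, we obtain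
\[
\sum_{i\ne j}a_{ij}\le4e^2\int_{\beta(z,w_j)\ge7/2}\operatorname{sech}^4\beta(z,w_j)\,d\tau(z)
=4e^2\int_{|\zeta|\ge\tanh(7/2)}\frac{(1-|\zeta|^2)^2}{(1-|\zeta|^2)^2}\,dA(\zeta),
\]
and the right side is $4e^2\operatorname{sech}^2\frac72\le16e^{-5}<\frac12$. Therefore
\[
\Bigl|\sum_{i\ne j}c_i\bar c_j\langle\hat k_{w_i},\hat k_{w_j}\rangle\Bigr|\le\sum_{i\ne j}a_{ij}\frac{|c_i|^2+|c_j|^2}2\le\frac12\sum_j|c_j|^2 ,
\]
which is the first claim. The second follows by taking $c_j=1$ for the given $j$.
\end{proof}

The weight in $\nu$ serves only this computation. With $(1-|z|^2)^\alpha$ in place of $(1-|z|^2)^2$, the last integrand would be $(1-|\zeta|^2)^{\alpha/2-1}$, which is not integrable for $\alpha=0$. The weight does not affect the minimal normal extension, as we shall see.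

\subsection*{Interpolation}
We now let the points be $2R$-separated. This leaves room to add to them any point of the set $\Lambda$ below, and makes the hyperbolic circles of radius $R$ about them part of $\Lambda$.

\begin{lemma}\label{lem:interp}
Let $Z\subset\mathbb D$ be nonempty and $2R$-separated, and put
\[
M=\{f\in A^2:\ f|_Z=0\},\qquad \Lambda=\{\lambda\in\mathbb D:\ \beta(\lambda,z)\ge R\text{ for all }z\in Z\}.
\]
\begin{enumerate}
\item[(a)] If $z\in Z$ and $\beta(\lambda,z)=R$, then $\lambda\in\Lambda$.
\item[(b)] For each $\lambda\in\Lambda$ there is $f\in M$ with $f(\lambda)=1$ and $\|f\|\le\sqrt2(1-|\lambda|^2)^2$. In particular $M\ne\{0\}$.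
\item[(c)] For each $z\in Z$ there is $f\in A^2$ with $f(z)=1$ and $f=0$ on $Z\setminus\{z\}$.
\item[(d)] For each $\lambda\in\mathbb D\setminus Z$ there is $f\in M$ with $f(\lambda)\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $z'\in Z\setminus\{z\}$, then $\beta(\lambda,z')\ge\beta(z,z')-\beta(\lambda,z)\ge2R-R=R$.

(b) The set $Z\cup\{\lambda\}$ is $R$-separated, $\lambda\notin Z$, and $M=\{k_z:z\in Z\}^\perp$. Let $g$ be the orthogonal projection of $k_\lambda$ to $M$. By Lemma~\ref{lem:gram}, $\|g\|^2\ge\frac12\|k_\lambda\|^2=\frac12(1-|\lambda|^2)^{-4}$, and $g(\lambda)=\langle g,k_\lambda\rangle=\|g\|^2$. Take $f=g/\|g\|^2$. By (a), $\Lambda\neq\emptyset$, so $M\ne\{0\}$.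

(c) By Lemma~\ref{lem:gram}, $k_z$ is not in the closed span of the other $k_{z'}$, $z'\in Z$. So some $f\in A^2$ is orthogonal to all of these and has $f(z)=\langle f,k_z\rangle\ne0$; normalize it.

(d) Take $0\ne h\in M$, with a zero of order $k\ge0$ at $\lambda$. Then $h/(z-\lambda)^k$ belongs to $A^2$, vanishes on $Z$ because $\lambda\notin Z$, and does not vanish at $\lambda$.
\end{proof}

\section{Sparse sets on which bounded functions cannot vanish}\label{sec:Z}

Let $J$ be a nonempty countable set. Choose nonempty open arcs $I_j$ $(j\in J)$ of the unit circle $\mathbb T$ with pairwise disjoint closures, each of length less than $\pi$. Let $m_j$ be a M\"obius map of $\mathbb D$ onto the upper half plane that sends $I_j$ onto $(0,\infty)$ and its endpoints to $0$ and $\infty$, and put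
\[
D_j=\{z\in\mathbb C\cup\{\infty\}:\ \operatorname{Re}m_j(z)>0\},\qquad W_j=\mathbb D\cap D_j .
\]
Thus $m_j$ maps $W_j$ onto the open first quadrant, and $W_j$ is the hyperbolic half-plane over $I_j$ (Figure~\ref{fig}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.5]
\draw (0,0) circle (1);
\foreach \a/\lab in {90/1,210/2,330/3}{
  \begin{scope}[rotate=\a]
    \fill[gray!30] (-20:0.85) -- (-20:1) arc (-20:20:1) -- (20:0.85) arc (20:-20:0.85) -- cycle;
    \begin{scope}
      \clip (0,0) circle (1);
      \draw (1.3054,0) circle (0.8391);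
    \end{scope}
    \foreach \t in {-15,0,15} \fill (\t:0.88) circle (0.012);
    \foreach \t in {-17,-8.5,0,8.5,17} \fill (\t:0.935) circle (0.01);
    \foreach \t in {-18,-14,-10,-6,-2,2,6,10,14,18} \fill (\t:0.97) circle (0.008);
    \draw[very thick] (-40:1) arc (-40:40:1);
  \end{scope}
  \node at (\a:1.17) {$I_\lab$};
  \node at (\a:0.65) {$W_\lab$};
}
\end{tikzpicture}
\caption{Three arcs $I_j$ (thick) and the disjoint hyperbolic half-planes $W_j$ over them. In each $W_j$, the set $Z_j$ (dots, schematic) is a maximal $2R$-separated subset of the shaded box $Y_j$, which reaches the circle along a compact arc $L_j\subset I_j$.}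
\label{fig}
\end{figure}

\emph{The $W_j$ are pairwise disjoint.} Let $i\ne j$. Since the closures of $I_i$ and $I_j$ are disjoint, $m_j$ maps $I_i$ onto a bounded interval of $(-\infty,0)$. So it maps the hyperbolic half-plane $W_i$ to the half-disc having this interval as diameter, which lies in $\{\operatorname{Re}<0\}$.

\emph{The sets $Y_j$.} Let $L_j\subset I_j$ be a compact arc of positive length and
\[
Y_j=\{r\zeta:\ \zeta\in L_j,\ s_j\le r<1\},\qquad 0<s_j<1 .
\]
We claim that for $s_j$ close enough to $1$, the closure $\overline{Y_j}$ is a compact subset of $D_j$ and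
\begin{equation}\label{eq:ballinW}
\bar B(z,R)\subset W_j\qquad(z\in Y_j).
\end{equation}
Put $\delta=\tanh R$, so that $\bar B(z,R)=\{\varphi_z(\zeta):|\zeta|\le\delta\}$. For these $\zeta$,
\[
|\varphi_z(\zeta)-z|=\frac{|\zeta|(1-|z|^2)}{|1-\bar z\zeta|}\le\frac{\delta}{1-\delta}(1-|z|^2).
\]
Hence the Euclidean size of $\bar B(z,R)$ tends to $0$ as $|z|\to1$. Every point of $Y_j$ is within $1-s_j$ of the compact set $L_j$, and some Euclidean neighborhood of $L_j$ lies in the open set $D_j$. The claim follows.

\emph{The set $Z$.} Let $Z_j$ be a maximal $2R$-separated subset of $Y_j$, and $Z=\bigcup_jZ_j$. Let $z\in Z_i$ and $z'\in Z_j$ with $i\ne j$. By \eqref{eq:ballinW} the balls $B(z,R)$ and $B(z',R)$ are disjoint, so $\beta(z,z')\ge2R$; otherwise both would contain the midpoint of $z$ and $z'$. Thus \emph{$Z$ is $2R$-separated}, and $Z\cap W_j=Z_j$.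

\begin{lemma}\label{lem:unique}
A bounded analytic function $\psi$ on $W_j$ that vanishes on $Z_j$ is identically $0$.
\end{lemma}

\begin{proof}
First, $\sum_{z\in Z_j}(1-|z|^2)=\infty$. By maximality, every point of $Y_j$ lies in some $B(z,2R)$ with $z\in Z_j$. By \eqref{eq:sech} and \eqref{eq:move}, $1-|y|^2\le e^{4R}(1-|z|^2)$ for $y\in B(z,2R)$. Computing the left side in polar coordinates, we get
\[
\infty=\int_{Y_j}\frac{dA(y)}{1-|y|^2}\le\sum_{z\in Z_j}\int_{B(z,2R)}(1-|y|^2)\,d\tau(y)\le e^{4R}\sinh^2(2R)\sum_{z\in Z_j}(1-|z|^2).
\]

Now suppose $\psi\not\equiv0$. The map $m_j^2$ takes $W_j$ conformally onto the upper half plane. Put $w_z=m_j(z)^2$ for $z\in Z_j$. These are distinct zeros of a bounded analytic function $\not\equiv0$ on the upper half plane, so by the Blaschke condition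
\begin{equation}\label{eq:blaschke}
\sum_{z\in Z_j}\frac{\operatorname{Im}w_z}{1+|w_z|^2}<\infty .
\end{equation}
(This is the condition for the disc, transported by $c(w)=\frac{w-i}{w+i}$: here $1-|c(w)|^2=\frac{4\operatorname{Im}w}{|w+i|^2}$ and $|w+i|^2\le2(1+|w|^2)$.)

Let $p_j\in\mathbb T$ be the endpoint of $I_j$ with $m_j(p_j)=\infty$. As $\overline{Y_j}$ is a compact subset of $D_j$, on $Y_j$ the function $m_j$ is bounded and $\operatorname{Re}m_j\ge c$ for some $c>0$. Moreover $m_j(z)=a_j+iC_j\frac{p_j+z}{p_j-z}$ with $a_j\in\mathbb R$ and $C_j>0$, whence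
\[
\operatorname{Im}m_j(z)=C_j\frac{1-|z|^2}{|z-p_j|^2}\ge\frac{C_j}4(1-|z|^2).
\]
Thus $\operatorname{Im}w_z=2\operatorname{Re}m_j(z)\operatorname{Im}m_j(z)\ge\frac{cC_j}2(1-|z|^2)$ while $|w_z|$ stays bounded. Then \eqref{eq:blaschke} gives $\sum_{z\in Z_j}(1-|z|^2)<\infty$, a contradiction.
\end{proof}

\section{The operator}\label{sec:op}

Let $e_1,e_2,\dots$ be an orthonormal basis of $E$, where $\dim E=n\ge2$. Let $\{v_j\}_{j\in J}$ be an enumeration of the vectors
\[
e_i\ (i\ge1)\qquad\text{and}\qquad e_1+e_i\ (i\ge2).
\]
For $n=2$ these are the three vectors of Section~\ref{sec:idea}. With this $J$, take $Z_j$, $W_j$ and $Z$ as in Section~\ref{sec:Z}, and $M$ and $\Lambda$ as in Lemma~\ref{lem:interp}. Define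
\[
\mathcal H=\{F\in A^2(E):\ F(z)\in\mathbb Cv_j\text{ for all }z\in Z_j,\ j\in J\},\qquad SF=zF .
\]
Point evaluations are continuous, so $\mathcal H$ is a closed subspace of $L^2(\nu;E)$ invariant under multiplication by $z$, and $S$ is subnormal. Note that $fe\in\mathcal H$ for all $f\in M$ and $e\in E$.

\subsection*{The minimal normal extension}
Let $N$ be multiplication by $z$ on $L^2(\nu;E)$ and let $\mathcal K_0\supseteq\mathcal H$ be a reducing subspace of $N$. Fix $0\ne h\in M$. For $e\in E$, $\mathcal K_0$ contains $p(z,\bar z)he$ for all polynomials $p$, hence $ghe$ for all $g\in C(\overline{\mathbb D})$. If $u\in L^2(\nu)$ is orthogonal to all $gh$, then $h\bar u=0$ a.e., so $u=0$ a.e., since $h\ne0$ a.e. Hence $\mathcal K_0\supseteq L^2(\nu)e$ for every $e\in E$. These subspaces span a dense subspace of $L^2(\nu;E)$, so $\mathcal K_0=L^2(\nu;E)$, and $N$ is the minimal normal extension of $S$. Multiplication by $\sqrt3(1-|z|^2)$ is a unitary map of $L^2(\nu;E)$ onto $L^2(\mathbb D,dA;E)$ that commutes with multiplication by bounded functions. Transporting $\mathcal H$ by this map,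 we obtain the form stated in Theorem~\ref{thm:main}.

The operator $N$ is not cyclic. For $\xi\in L^2(\nu;E)$, all vectors $p(N)\xi$ lie in the closed subspace $\{F:F(z)\in\mathbb C\xi(z)\text{ a.e.}\}$, which cannot contain both constant functions $e_1$ and $e_2$. This proves part (1).

\subsection*{The symbol of a commuting operator}
Let $T\in\{S\}'$. For $\lambda\in\mathbb D\setminus Z$ let $\mathcal E_\lambda:\mathcal H\to E$, $\mathcal E_\lambda F=F(\lambda)$. By Lemma~\ref{lem:interp}(d), $\mathcal E_\lambda$ is onto. Moreover
\begin{equation}\label{eq:ker}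
\ker\mathcal E_\lambda=(S-\lambda)\mathcal H .
\end{equation}
Indeed, if $F\in\mathcal H$ and $F(\lambda)=0$, then $G=F/(z-\lambda)\in A^2(E)$, and for $z\in Z_j$ the value $G(z)$ is a multiple of $F(z)\in\mathbb Cv_j$, so $G\in\mathcal H$; the other inclusion is obvious. Since $T$ commutes with $S-\lambda$, it maps $\ker\mathcal E_\lambda$ into itself. Hence there is a linear map $\Phi(\lambda):E\to E$ with
\begin{equation}\label{eq:symbol}
(TF)(\lambda)=\Phi(\lambda)F(\lambda)\qquad(F\in\mathcal H,\ \lambda\in\mathbb D\setminus Z).
\end{equation}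
If $f\in M$ and $f(\lambda)\ne0$, then $\Phi(\lambda)e=T(fe)(\lambda)/f(\lambda)$. By \eqref{eq:eval}, $\Phi(\lambda)$ is bounded, and since one $f$ serves a whole neighborhood of a given point, $\Phi(\cdot)e$ is analytic on $\mathbb D\setminus Z$ for every $e\in E$.

\emph{Bound on $\Lambda$.} For $\lambda\in\Lambda$ use the $f$ of Lemma~\ref{lem:interp}(b). By \eqref{eq:eval},
\begin{equation}\label{eq:bound}
\|\Phi(\lambda)e\|=\|T(fe)(\lambda)\|\le(1-|\lambda|^2)^{-2}\|T\|\,\sqrt2\,(1-|\lambda|^2)^2\|e\|=\sqrt2\,\|T\|\,\|e\| .
\end{equation}

\emph{Behavior at a point $z\in Z_j$.} Take $f$ from Lemma~\ref{lem:interp}(c). Then $fv_j\in\mathcal H$, and $T(fv_j)=f\,\Phi v_j$ on $\mathbb D\setminus Z$. Since $f(z)=1$, the function $\Phi(\cdot)v_j$ extends analytically to $z$, with value $T(fv_j)(z)\in\mathbb Cv_j$. At this stage nothing comparable is available for $\Phi(\cdot)v_i$ with $i\ne j$; recall the example with a pole in Section~\ref{sec:idea}.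

\subsection*{Each $v_j$ is an eigenvector}
Fix $j$ and $\eta\perp v_j$, and let $\psi=\langle\Phi(\cdot)v_j,\eta\rangle$. Since $Z\cap W_j=Z_j$, the function $\psi$ extends analytically to all of $W_j$ and vanishes on $Z_j$. We claim that $|\psi|\le C=\sqrt2\,\|T\|\,\|v_j\|\,\|\eta\|$ on $W_j$. On $W_j\cap\Lambda$ this is \eqref{eq:bound}. If $\lambda\in W_j\setminus\Lambda$, then $\lambda\in B(z,R)$ for some $i$ and some $z\in Z_i$. By \eqref{eq:ballinW}, $\lambda\in W_i$, so $i=j$ because the half-planes are disjoint. Thus $\bar B(z,R)\subset W_j$, where $\psi$ is analytic, and the boundary of this ball lies in $\Lambda$ by Lemma~\ref{lem:interp}(a). The maximum principle gives $|\psi(\lambda)|\le C$.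

By Lemma~\ref{lem:unique}, $\psi\equiv0$ on $W_j$. Now $\mathbb D\setminus Z$ is connected and $\psi$ is analytic on it, so $\psi\equiv0$ on $\mathbb D\setminus Z$. As $\eta\perp v_j$ was arbitrary,
\[
\Phi(\lambda)v_j\in\mathbb Cv_j\qquad(\lambda\in\mathbb D\setminus Z,\ j\in J).
\]

\subsection*{The commutant}
Hence $\Phi(\lambda)e_i=\varphi_i(\lambda)e_i$ for scalars $\varphi_i(\lambda)$. Since $\varphi_1(\lambda)e_1+\varphi_i(\lambda)e_i\in\mathbb C(e_1+e_i)$, we get $\varphi_i(\lambda)=\varphi_1(\lambda)$ for all $i$. As $\Phi(\lambda)$ is bounded, $\Phi(\lambda)=\varphi(\lambda)I$ with $\varphi=\varphi_1$.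

The function $\varphi$ is analytic on $\mathbb D\setminus Z$. It extends analytically to each $z\in Z_j$, because $\varphi=\langle\Phi(\cdot)v_j,v_j\rangle/\|v_j\|^2$ does. By \eqref{eq:bound}, $|\varphi|\le\sqrt2\,\|T\|$ on $\Lambda$. The rest of $\mathbb D$ is covered by the balls $B(z,R)$, $z\in Z$, whose boundaries lie in $\Lambda$, so the maximum principle gives the same bound on $\mathbb D$. Thus $\varphi\in H^\infty(\mathbb D)$, and by \eqref{eq:symbol} and continuity $TF=\varphi F$ for all $F\in\mathcal H$.

Conversely, if $\varphi\in H^\infty(\mathbb D)$, then $F\mapsto\varphi F$ maps $\mathcal H$ boundedly into itself and commutes with $S$. So $\{S\}'=\{\varphi(S):\varphi\in H^\infty(\mathbb D)\}$. The projection onto a reducing subspace of $S$ belongs to $\{S\}'$, so it is multiplication by some $\varphi$ with $\varphi^2=\varphi$, that is, $\varphi\equiv0$ or $\varphi\equiv1$. Hence $S$ is irreducible.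

\subsection*{Ultrareflexivity}
Let $\mathcal L$ be an invariant subspace of $S$, let $F\in\mathcal L$, and let $\varphi(S)\in\{S\}'$. Let $p_k$ be the Fej\'er means of $\varphi$, i.e.\ the arithmetic means of its Taylor polynomials. They converge to $\varphi$ pointwise on $\mathbb D$ and satisfy $\|p_k\|_\infty\le\|\varphi\|_\infty$, because on each circle $|z|=r<1$ they are averages of rotations of $\varphi$ against the Fej\'er kernel. By dominated convergence, $p_k(S)F=p_kF\to\varphi F$ in $L^2(\nu;E)$. Hence $\varphi(S)F\in\mathcal L$, and $\mathcal L$ is hyperinvariant. This proves part (2) and completes the proof of Theorem~\ref{thm:main}. \qed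

\section{Cokernel dimension bounds multiplicity}

It remains to prove Theorem~\ref{thm:bound}. By minimality and separability of $\mathcal H$, the space $\mathcal K$ of $N$ is separable. By the spectral theorem we may take $N$ to be multiplication by $z$ on a direct integral $\int^\oplus\mathcal K(z)\,d\mu(z)$, where $\mu$ is a finite compactly supported Borel measure on $\mathbb C$ and $\mathcal K(z)\ne0$ for $\mu$-a.e.\ $z$. The vectors are (classes of) measurable sections $x$ with $\|x\|^2=\int\|x(z)\|^2d\mu(z)<\infty$. The multiplicity function of $N$ is $z\mapsto\dim\mathcal K(z)$, and $N$ is star-cyclic if and only if it equals $1$ a.e.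

The case $n=0$ shows the mechanism. Suppose $S-\lambda$ is invertible for all $\lambda$ in a closed disc $B$ of positive radius. Given $x\in\mathcal H$, put $y_\lambda=(S-\lambda)^{-1}x$. Then $x(z)=(z-\lambda)y_\lambda(z)$ a.e., so $\int_{B\setminus\{\lambda\}}\|x(z)\|^2|z-\lambda|^{-2}d\mu(z)\le\|y_\lambda\|^2$ is bounded in $\lambda\in B$. Integrate over $B$ with respect to area: since $\int_B|z-\lambda|^{-2}dA(\lambda)=\infty$ for every $z\in B$, this forces $x=0$ a.e.\ on $B$. For $n\ge1$ we apply this to what is left of $x$ after subtracting a moving combination of $n$ fixed vectors that span a complement of the range of $S-\lambda$.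

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Fix $\lambda_0\in\Omega_n$ and let $w_1,\dots,w_n$ be a basis of $\mathcal W=\ker(S-\lambda_0)^*$. The operator
\[
A_\lambda:\mathcal H\oplus\mathcal W\to\mathcal H,\qquad A_\lambda(y,w)=(S-\lambda)y+w,
\]
is invertible for $\lambda=\lambda_0$, since $S-\lambda_0$ is bounded below and $\mathcal W$ is the orthogonal complement of its closed range. As $A_\lambda$ is affine in $\lambda$, it is invertible, with analytic inverse, on a neighborhood of some closed disc $B$ of positive radius centered at $\lambda_0$.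

Let $x\in\mathcal H$. Decompose $A_\lambda^{-1}x$ to get, for $\lambda\in B$,
\[
x=(S-\lambda)y_\lambda+\sum_{i=1}^nc_i(\lambda)w_i,
\]
where $\|y_\lambda\|\le C$ and the $c_i$ are analytic near $B$ and Lipschitz on $B$ with constant $C$; here $C$ may depend on $x$. Put
\[
u(z)=x(z)-\sum_ic_i(z)w_i(z)\qquad(z\in B).
\]
For each $\lambda\in B$ and $\mu$-a.e.\ $z\in B$ we have $u(z)=(z-\lambda)y_\lambda(z)+\sum_i(c_i(\lambda)-c_i(z))w_i(z)$, hence
\[
\|u(z)\|\le|z-\lambda|\Bigl(\|y_\lambda(z)\|+C\sum_i\|w_i(z)\|\Bigr).
\]
Therefore
\[
\int_{B\setminus\{\lambda\}}\frac{\|u(z)\|^2}{|z-\lambda|^2}\,d\mu(z)\le\Bigl(\|y_\lambda\|+C\sum_i\|w_i\|\Bigr)^2\le C'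
\]
with $C'$ independent of $\lambda\in B$. Integrating over $\lambda\in B$ with respect to area and using Tonelli's theorem, we obtain
\[
\int_B\|u(z)\|^2\Bigl(\int_{B\setminus\{z\}}\frac{dA(\lambda)}{|z-\lambda|^2}\Bigr)d\mu(z)<\infty .
\]
The inner integral is $+\infty$ for every $z\in B$, including boundary points, since $B$ contains a circular sector with vertex $z$. So $u=0$ $\mu$-a.e.\ on $B$. That is, $x(z)\in\operatorname{span}\{w_1(z),\dots,w_n(z)\}$ for $\mu$-a.e.\ $z\in B$.

Apply this to each member of a dense sequence $(x_k)$ in $\mathcal H$. The closed span of $\bigcup_{l\ge0}N^{*l}\mathcal H$ is invariant under $N^*$, and under $N$ because $NN^{*l}x=N^{*l}Sx$ for $x\in\mathcal H$. It contains $\mathcal H$, so by minimality it is $\mathcal K$. Thus the sections $\bar z^{\,l}x_k(z)$ span a dense subspace of $\mathcal K$. They all lie in the closed subspace of sections with values in the closed span of $\{x_k(z)\}_k$ in $\mathcal K(z)$. Hence this closed span is $\mathcal K(z)$ for $\mu$-a.e.\ $z$. For $\mu$-a.e.\ $z\in B$ it is contained in $\operatorname{span}\{w_1(z),\dots,w_n(z)\}$,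 which is closed because $n<\infty$. So $\dim\mathcal K(z)\le n$ for $\mu$-a.e.\ $z\in B$. The interiors of these discs, for $\lambda_0\in\Omega_n$, cover $\Omega_n$, so countably many of them do, and the bound follows.

If $\mu$ is carried by $\Omega_1$, then $N$ has multiplicity one, so it is star-cyclic, and star-cyclic normal operators are cyclic \cite{Bram}.

Finally, let $2\le n<\infty$ and let $S$ be the operator of Section~\ref{sec:op}. For $\lambda\in\mathbb D\setminus Z$ the operator $S-\lambda$ is injective, and by \eqref{eq:ker} its range is $\ker\mathcal E_\lambda$, which is closed of codimension $n$. So $\mathbb D\setminus Z\subset\Omega_n$. The spectral measure of $N$ is equivalent to area measure on $\mathbb D$, the set $Z$ is null, and $N$ has multiplicity exactly $n$ a.e.\ on $\mathbb D$.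
\end{proof}

\begin{thebibliography}{9}
\bibitem{AS} \emph{Analytic Structures For Subnormal Operators}, \texttt{http://www.math.wustl.edu/\~{}mccarthy/public\_papers/analytic\_structures.pdf}.
\bibitem{Bram} Bram, \emph{Subnormal operators}, Duke Math.\ J.\ \textbf{22} (1955).
\end{thebibliography}
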